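# Topological complexity of aspherical manifolds: trivial center and connected sums

## 1. Two expected yeses, tested on surfaces, tori and $T^n\#T^n$

This talk is about two yes-or-no questions, and the first guess for both is yes. One of the guesses is right and the other is wrong, and the simplest examples do not tell you which.

Throughout, manifolds are closed, connected and oriented, with one exception: orientability is not required of a base surface $N$ that appears in Section 5, nor of the finite covers in Theorems A and C below.

**Definition (topological complexity).** For a path-connected space $X$, $\mathrm{TC}(X)$ is the smallest $k$ such that $X\times X$ has an open cover $U_1,\dots,U_k$ where each $U_i$ admits a continuous section $s_i$ of the path fibration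
$$\mathrm{ev}\colon X^{[0,1]}\to X\times X,\qquad \mathrm{ev}(\gamma)=(\gamma(0),\gamma(1)).$$

So $s_i$ chooses, continuously for $(x,y)\in U_i$, a path from $x$ to $y$. This is the non-reduced normalization: a point has $\mathrm{TC}=1$. For the circle, use the shorter arc for non-antipodal pairs and the counterclockwise arc for distinct pairs. These two open sets cover $S^1\times S^1$, so $\mathrm{TC}(S^1)\le2$. We use the following standard facts; (3) is in Farber, *Topological complexity of motion planning*, 2003.
$$\mathrm{TC}(T^n)=n+1,\qquad \mathrm{TC}(\Sigma_g)=5\quad(g\ge2),\tag{1}$$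
$$\mathrm{TC}(X)\le 2\dim X+1\quad\text{for every manifold }X,\tag{2}$$
$$\mathrm{TC}(X\times Y)\le\mathrm{TC}(X)+\mathrm{TC}(Y)-1.\tag{3}$$

By (2), the largest value an $n$-manifold can have is $2n+1$. A manifold is aspherical if its universal cover is contractible. Let $M$ be an aspherical $n$-manifold. The questions, from the paper "Topological Complexity, Asphericity and Connected Sums", are these.

(a) If the center $Z(\pi_1(M))$ is trivial, is $\mathrm{TC}(M)=2n+1$?

(b) Is $\mathrm{TC}(M\#L)=2n+1$ for every aspherical $n$-manifold $L$? (Here $n\ge2$; for $n=1$ we have $S^1\#S^1=S^1$.)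

Why guess yes to (a)? A circle factor lowers $\mathrm{TC}$: if $M=S^1\times Y$ then (3) and (2) give $\mathrm{TC}(M)\le 2+(2(n-1)+1)-1=2n$. A circle factor also puts a $\mathbb Z$ in the center. The torus is the extreme case, with center $\mathbb Z^n$ and $\mathrm{TC}=n+1$. It looks as if the center is what makes $\mathrm{TC}$ drop.

To test, we need a lower bound. Call $u\in H^*(X\times X)$ a zero-divisor if it restricts to $0$ on the diagonal. If $\mathrm{TC}(X)\le k$, then any product of $k$ zero-divisors $u_1,\dots,u_k$ vanishes. Indeed, on $U_i$ the homotopy $(x,y)\mapsto(s_i(x,y)(t),y)$ moves the inclusion to a map into the diagonal, so $u_i|_{U_i}=0$ and $u_i$ lifts to $H^*(X\times X,U_i)$. The product then lifts to $H^*(X\times X,\bigcup U_i)=0$. For $u\in H^*(X)$ of positive degree write $\bar u=u\otimes1-1\otimes u$, which is a zero-divisor.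

*Surfaces.* An oriented aspherical surface is $\Sigma_g$ with $g\ge1$; only $g=1$ has nontrivial center. For $g\ge2$ take standard classes $a_1,b_1,a_2,b_2$ with $a_1b_1=a_2b_2=\omega$ and other products zero. Then
$$\bar a_i\bar b_i=\omega\otimes1-a_i\otimes b_i+b_i\otimes a_i+1\otimes\omega,\qquad \bar a_1\bar b_1\bar a_2\bar b_2=2\,\omega\otimes\omega\ne0$$
over $\mathbb Q$, because the mixed terms of the two factors multiply to zero. So $\mathrm{TC}(\Sigma_g)\ge5$, the maximum. Both guesses hold for $n=2$, since $\Sigma_g\#\Sigma_h=\Sigma_{g+h}$ with $g+h\ge2$.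

*Products of surfaces.* For $m$ surfaces of genus at least $2$, pull back these four zero-divisors from each factor. The product of all $4m$ is, up to sign, $2^m$ times the generator of the top cohomology. So $\mathrm{TC}=4m+1=2n+1$ with $n=2m$. The center is trivial, and guess (a) survives.

*Connected sums of tori.* Let $X=T^n\#T^n$ with degree-one classes $a_1,\dots,a_n$ from the first torus and $b_1,\dots,b_n$ from the second. Then $a_ib_j=0$, and orientations can be chosen so that $a_1\cdots a_n=b_1\cdots b_n=\omega$. We get $\bar a_1\cdots\bar a_n=\omega\otimes1+(-1)^n\,1\otimes\omega+(\text{mixed terms }\pm a_I\otimes a_{I^c}\text{ with }I,I^c\neq\varnothing)$, and likewise for the $b$'s. Every product involving a mixed term vanishes. Hence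
$$\bar a_1\cdots\bar a_n\,\bar b_1\cdots\bar b_n=(-1)^n\bigl(1+(-1)^{n^2}\bigr)\,\omega\otimes\omega .$$
For even $n$ this is $2\,\omega\otimes\omega$, and $\mathrm{TC}(X)=2n+1$. For odd $n$ with $n\ge3$ it is $0$, and no other choice helps. Zero-divisors have no component in degree $0$, so a nonzero product of $2n$ of them must use degree-one components only. Those are the $\bar u$ with $u\in H^1(X)$. Products of the $\bar u$ are alternating in the $u$'s, so any product of $2n$ of them is a multiple of the one just computed. This holds with coefficients in any commutative ring. The first approach to (b) therefore stops at $T^3\#T^3$: cohomology with untwisted coefficients cannot show $\mathrm{TC}=2n+1$ there. It is worse still if $M$ and $L$ happen to be homology spheres. Then so is $M\#L$, products of three positive-degree classes in $H^*(X\times X)$ vanish, and the method gives at most $\mathrm{TC}\ge3$.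

## 2. Statements: coprime covers and free products

The answer to (a) is no and the answer to (b) is yes. In Theorems A and C the manifold $M$ is assumed smooth, or just homotopy equivalent to an $n$-dimensional CW complex. Theorem B and its corollary need no smoothness.

**Theorem A.** Let $M$ be a smooth aspherical $n$-manifold, $n\ge2$. Suppose $M$ has finite connected covers $M_1,\dots,M_r$ whose degrees have gcd $1$ and $\mathrm{TC}(M_i)\le2n$ for all $i$. Then $\mathrm{TC}(M)\le2n$.

**Corollary A′ (answer to (a): no).** For every $n\ge5$ there is an oriented aspherical $n$-manifold $M$ with $Z(\pi_1M)=1$ and $\mathrm{TC}(M)\le2n<2n+1$.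

**Theorem B.** Let $A,B$ be groups and $R$ a PID. Assume either that $A$ and $B$ have no element of order $2$, or that $2$ is invertible in $R$. Let $X$ be an oriented $n$-manifold, $n\ge2$, and $\varphi\colon\pi_1(X)\to A*B$ a homomorphism. Let $\alpha\in H_n(A;R)$, $\beta\in H_n(B;R)$ be the images of $[X]$ under $p_A\varphi$, $p_B\varphi$, where $p_A,p_B$ are the projections of $A*B$ to $A,B$. If $\alpha\otimes\beta\ne0$ in $H_n(A;R)\otimes_RH_n(B;R)$, then $\mathrm{TC}(X)=2n+1$.

**Corollary B′ (answer to (b): yes).** If $M,L$ are aspherical $n$-manifolds, $n\ge2$, then $\mathrm{TC}(M\#L)=2n+1$.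

The last two statements strengthen the negative answer to (a) and are not needed for it.

**Theorem C.** Let $M$ be a smooth aspherical $n$-manifold, $n\ge2$, and $k\ge n+1$. If $M$ has finite connected covers $M_i$ with degrees of gcd $1$ and $\mathrm{TC}(M_i)\le k+1$ for all $i$, then $\mathrm{TC}(M)\le k+1$.

**Corollary C′.** For every $\varepsilon>0$ there is an oriented aspherical manifold $M$ with $Z(\pi_1M)=1$ and $\mathrm{TC}(M)-1\le(1+\varepsilon)\dim M$. Since $\mathrm{TC}(M)-1\ge\dim M$ for every aspherical $M$, the constant $1$ is optimal.

Theorem A is the case $k=2n-1$ of Theorem C, but it has a more elementary proof, which we give first.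

## 3. Motion planners as equivariant maps into joins

Both answers start from one translation: "$\mathrm{TC}(X)\le k$" becomes "there is an equivariant map into a $(k-1)$-dimensional complex".

Let $X$ be a closed connected manifold, $\varphi\colon\pi_1(X)\to\pi$ a homomorphism, and $P_\varphi\to X$ the associated principal $\pi$-covering, with $\pi$ acting on the left, freely and transitively on each fiber. If $\varphi=\mathrm{id}$, then $P_\varphi=\tilde X$. Put
$$G=\pi\times\pi,\qquad P=P_\varphi\times P_\varphi,\qquad P/G=X\times X .$$
Let $G$ act on the set $\pi$ by $(a,b)\cdot x=axb^{-1}$. This is transitive, and the stabilizer of $1$ is the diagonal $\Delta$.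

**Definition (the joins $J_k$).** $J_k=J_k(\pi)$ is the simplicial complex, with the weak topology, whose vertices are $\pi\times\{1,\dots,k\}$ and whose simplices are the nonempty finite sets of vertices with distinct second coordinates. The second coordinate is the *index* and the $\pi$-coordinate is the *label*. Put $J=\bigcup_kJ_k$. The group $G$ acts through labels and preserves indices.

*Examples.* $J_1=\pi$, a discrete set. $J_2$ is the complete bipartite graph on two copies of $\pi$. If $\pi=1$, then $J_k$ is a $(k-1)$-simplex; if $\pi=\mathbb Z/2$, it is the boundary of a cross-polytope, $S^{k-1}$.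

We have $\dim J_k=k-1$. An element of $G$ that stabilizes a simplex fixes it pointwise, since indices are preserved and distinct. Moreover $J_k$ is $(k-2)$-connected. For $k=1$ this says $\pi\neq\varnothing$. Next, $J_{k+1}$ is a union of cones over $J_k$, one for each element of $\pi$; contracting one of them gives a wedge of suspensions of $J_k$, so connectivity goes up by one. Since every compact subset of $J$ lies in some $J_k$, all homotopy groups of $J$ vanish and $J$ is contractible.

**Lemma 1.** (i) If $\mathrm{TC}(X)\le k$, there is a $G$-map $P\to J_k$. (ii) If $X$ is aspherical and $\varphi=\mathrm{id}$, the converse holds.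

**Proof of (i): from planners to labels.** Let $U_1,\dots,U_k$ cover $X\times X$, with sections $s_i$ (repeat a set if there are fewer than $k$). For $(x,y)\in U_i$, path lifting along $s_i(x,y)$ gives a $\pi$-equivariant bijection $\tau$ from the fiber of $P_\varphi$ over $x$ to the fiber over $y$. For $(u,v)\in P$ over $(x,y)$ define $\lambda_i(u,v)\in\pi$ by
$$u=\lambda_i(u,v)\,\tau^{-1}(v).$$
It is locally constant. From $au=a\lambda_i(u,v)\tau^{-1}(v)=a\lambda_i(u,v)b^{-1}\,\tau^{-1}(bv)$ we read off $\lambda_i(au,bv)=a\,\lambda_i(u,v)\,b^{-1}$, so $\lambda_i\colon P|_{U_i}\to\pi$ is a $G$-map. Take a partition of unity $(t_i)$ on $X\times X$ with $\operatorname{supp}t_i\subset U_i$, and send $(u,v)$ to the point with barycentric coordinates $t_i(x,y)$ at the vertices $(\lambda_i(u,v),i)$. This is equivariant. It is continuous because near any point it maps into one closed simplex: if the point is not over $\operatorname{supp}t_i$ then $t_i=0$ nearby, and otherwise $\lambda_i$ is constant nearby.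

**Proof of (ii), step 1: from a $G$-map to sections of a covering.** Let $f\colon P\to J_k$ be a $G$-map and $W_i\subset P$ the open $G$-invariant set where the $i$-th barycentric coordinate of $f$ is positive. Its image $U_i\subset X\times X$ is open, $W_i=P|_{U_i}$, and the $U_i$ cover. A simplex has at most one vertex of index $i$, so the part of $J_k$ where the $i$-th coordinate is positive is the disjoint union of the open stars of the vertices of index $i$. Hence the label of index $i$ is a locally constant $G$-map $\lambda_i\colon P|_{U_i}\to\pi$. Each fiber of $P$ over $U_i$ is a free transitive $G$-set, so it meets $\{\lambda_i=1\}$ in exactly one $\Delta$-orbit. This gives a section $\sigma$ over $U_i$ of the covering $\mathrm{pr}\colon P/\Delta\to X\times X$. It is continuous: near a given point choose a local section $s$ of $P$ with $\lambda_i\circ s$ constant and $g\in G$ with $g\cdot(\lambda_i\circ s)=1$; then $\sigma$ is the class of $gs$ there.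

**Proof of (ii), step 2: the covering $P/\Delta$ is the path space up to homotopy.** Define $q\colon X^{[0,1]}\to P/\Delta$ by $q(\gamma)=[u,v]$, where $u$ lies over $\gamma(0)$ and $v$ is the transport of $u$ along $\gamma$. Transport is $\pi$-equivariant, so $q$ is well defined, and $\mathrm{pr}\circ q=\mathrm{ev}$. Precompose with the homotopy equivalence $X\to X^{[0,1]}$ given by constant paths. The result is the map $\tilde X/\pi\to(\tilde X\times\tilde X)/\Delta$ induced by the diagonal of $\tilde X$. Both sides have contractible universal covers because $X$ is aspherical, both have the homotopy type of CW complexes, and the map is an isomorphism on fundamental groups. So it is a homotopy equivalence, and so is $q$.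

**Proof of (ii), step 3: back to honest paths.** Let $h$ be a homotopy inverse of $q$. Over $U_i$,
$$\mathrm{ev}\circ h\circ\sigma=\mathrm{pr}\circ q\circ h\circ\sigma\simeq\mathrm{pr}\circ\sigma=\mathrm{incl}.$$
Lift this homotopy through the fibration $\mathrm{ev}$, starting at $h\sigma$. The end of the lift is a genuine section over $U_i$. So $\mathrm{TC}(X)\le k$. $\square$

*Lemma 1 on the circle.* Let $X=S^1=\mathbb R/\mathbb Z$, so $P=\mathbb R^2$, $G=\mathbb Z^2$, and $(a,b)$ acts on the label set $\mathbb Z$ by adding $a-b$. Subdivide $\mathbb R$ at $\frac12\mathbb Z$ and map $m$ to the vertex $(m,1)$ and $m+\frac12$ to $(m,2)$, linearly in between. This is a map $\mathbb R\to J_2(\mathbb Z)$, and composing with $(u,v)\mapsto u-v$ gives a $G$-map $P\to J_2$. The set $U_1$ is where $u-v\notin\frac12+\mathbb Z$, the non-antipodal pairs, and $U_2$ is the set of distinct pairs. The two planners from Section 1 have come back.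

## 4. Transfer from finite covers, and proof of Theorem A

A manifold with centerless fundamental group may have finite covers with circle factors. Here is the smallest instance. Let $N$ be the closed nonorientable surface of genus $3$, $\Gamma=\pi_1(N)$, and $w\colon\Gamma\to\{\pm1\}$ the orientation character, so $\ker w=\pi_1(\Sigma_2)$. Put $Y=(\tilde N\times S^1)/\Gamma$, where $\gamma$ acts on $S^1=\mathbb R/\mathbb Z$ by $w(\gamma)$. The two orientation characters cancel, so $Y$ is an orientable aspherical $3$-manifold, and the computation in Section 5 shows that $\pi_1(Y)=\mathbb Z\rtimes\Gamma$ has trivial center. The double cover from $\ker w$ is $S^1\times\Sigma_2$, with $\mathrm{TC}\le2+5-1=6=2n$. Can we push this bound down from the cover to $Y$?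

The sensible tool is obstruction theory with transfer. Let $\pi=\pi_1(M)$ and $\varphi=\mathrm{id}$, so $P=\tilde M\times\tilde M$. As $M$ is homotopy equivalent to an $n$-dimensional CW complex, $P$ is $G$-homotopy equivalent to a free $G$-CW complex of dimension $2n$. Replace $P$ by it; this does not change which equivariant maps exist.

**Step 1: one class decides the existence of an $H$-map $P\to J_{2n}$.** Let $\Pi=\pi_{2n-1}(J_{2n})$. Since $J_{2n}$ is $(2n-2)$-connected and $2n-2\ge2$, base points do not matter and $G$ acts on $\Pi$. Let $H\le G$. Since $P$ is a free $H$-CW complex, ordinary obstruction theory applies on one cell of each $H$-orbit and is extended by equivariance. Write $C_*(P)$ for the cellular chains.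

There is an $H$-map $f$ from the $(2n-1)$-skeleton to $J_{2n}$. Sending a $2n$-cell to the class of $f$ on its attaching sphere gives a cochain $c(f)\in\mathrm{Hom}_{\mathbb Z[H]}(C_{2n}(P),\Pi)$, and $f$ extends over $P$ if and only if $c(f)=0$. Any two such $f,f'$ are $H$-homotopic on the $(2n-2)$-skeleton, and the homotopy yields a difference cochain showing that $c(f)-c(f')$ is a coboundary. Conversely, given $f$ and a $(2n-1)$-cochain $d$, one can change $f$ on the $(2n-1)$-cells, keeping it on the $(2n-2)$-skeleton, so that $c(f)$ changes by $\delta d$. Hence the class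
$$o_H=[c(f)]\in H^{2n}\bigl(\mathrm{Hom}_{\mathbb Z[H]}(C_*(P),\Pi)\bigr)=H^{2n}(P/H;\Pi)$$
(local coefficients) does not depend on $f$, and $o_H=0$ if and only if there is an $H$-map $P\to J_{2n}$.

**Step 2: compare $G$ with a subgroup $H$ of finite index.** Let $\mathrm{res}$ be induced by $\mathrm{Hom}_{\mathbb Z[G]}\subset\mathrm{Hom}_{\mathbb Z[H]}$. A $G$-map on the $(2n-1)$-skeleton is an $H$-map, so $o_H=\mathrm{res}\,o_G$. The transfer is $(\mathrm{tr}\,c)(x)=\sum_{gH\in G/H}g\,c(g^{-1}x)$. It is well defined because $c$ is $H$-equivariant, it lands in $G$-equivariant cochains, and it commutes with $\delta$. On a $G$-equivariant $c$ every summand equals $c(x)$, so $\mathrm{tr}\circ\mathrm{res}=[G:H]$.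

**Step 3: what one cover gives.** Let $M_i\to M$ have degree $d_i$, $\pi_i=\pi_1(M_i)\le\pi$, and $H_i=\pi_i\times\pi_i$, of index $d_i^2$ in $G$. The universal cover of $M_i$ is $\tilde M$, so if $\mathrm{TC}(M_i)\le2n$ then Lemma 1(i) gives an $H_i$-map $P\to J_{2n}(\pi_i)$. The inclusion $J_{2n}(\pi_i)\subset J_{2n}(\pi)$ is $H_i$-equivariant. So $o_{H_i}=0$, and
$$d_i^2\,o_G=\mathrm{tr}(\mathrm{res}\,o_G)=\mathrm{tr}(o_{H_i})=0.\tag{4}$$

For the $3$-manifold $Y$ above, (4) says $4\,o_G=0$, and here the method stops: it bounds the order of $o_G$ but does not show that $o_G=0$. A single cover of degree $d>1$ leaves possible torsion of order dividing $d^2$. What gets past this is a second cover of coprime degree.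

**Step 4: conclusion of the proof of Theorem A.** The degrees $d_i$ have gcd $1$, hence so do the $d_i^2$. By (4), $o_G=0$, so there is a $G$-map $P\to J_{2n}$, and $\mathrm{TC}(M)\le2n$ by Lemma 1(ii). $\square$

## 5. Centerless torus bundles in dimension $5$ and above

To use Theorem A we want two covers of coprime degrees, each with a circle or torus factor, while $\pi_1(M)$ itself has no center. Take a torus bundle over a surface whose fiber has two blocks. One block is moved without nonzero fixed vectors by a quotient of order $2$, the other by a quotient of order $3$. Passing to the kernel of one quotient freezes one block, which then splits off. An order-$2$ block can have rank $1$ (multiplication by $-1$). An order-$3$ block needs rank at least $2$, since $GL_1(\mathbb Z)=\{\pm1\}$. With the surface, that makes $1+2+2=5$ dimensions.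

**Step 1: $n=5$.** Let $N,\Gamma,w$ be as in Section 4. Since $H_1(N)=\mathbb Z^2\oplus\mathbb Z/2$, there is a surjection $\chi\colon\Gamma\to\mathbb Z/3$. The matrix
$$\rho_3=\begin{pmatrix}0&-1\\1&-1\end{pmatrix}\in SL_2(\mathbb Z)$$
has characteristic polynomial $\lambda^2+\lambda+1$. So it has order $3$, and neither $\rho_3$ nor $\rho_3^{-1}$ has eigenvalue $1$. Let $\Gamma$ act on $T^3=\mathbb R^3/\mathbb Z^3$ by $\rho(\gamma)=\rho_3^{\chi(\gamma)}\oplus w(\gamma)$ and set
$$M=(\tilde N\times T^3)/\Gamma .$$

*It is an oriented aspherical manifold.* $\Gamma$ acts freely and properly on $\tilde N$, so $M$ is a smooth closed connected $5$-manifold, a $T^3$-bundle over $N$, with universal cover $\tilde N\times\mathbb R^3\cong\mathbb R^5$. An element $\gamma$ changes orientation by $w(\gamma)$ on $\tilde N$ and by $\det\rho(\gamma)=w(\gamma)$ on $T^3$, so $M$ is orientable.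

*Its fundamental group has trivial center.* First, $Z(\Gamma)=1$. If $z$ is central in $\Gamma$, then $z^2\in\ker w=\pi_1(\Sigma_2)$ is central there, so $z^2=1$ because $\pi_1(\Sigma_2)$ has trivial center. Then $z=1$, as $\Gamma$ is torsion-free. Now $\pi_1(M)=\mathbb Z^3\rtimes_\rho\Gamma$. A central element maps to a central element of $\Gamma$, that is, to $1$. So it lies in $\mathbb Z^3=\mathbb Z^2\oplus\mathbb Z$ and is fixed by $\rho(\Gamma)$. Its $\mathbb Z^2$-component is fixed by $\rho_3^{\pm1}$ (use $\gamma$ with $\chi(\gamma)\ne0$), hence is $0$. Its last component is fixed by $-1$ (use $\gamma$ with $w(\gamma)=-1$), hence is $0$. The last half of this argument is the one promised for $Y$.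

*Two covers.* On the degree-$2$ cover from $\ker w$ the last coordinate is not moved, so the cover is $S^1\times M_1'$ with $M_1'=(\tilde N\times T^2)/\ker w$ of dimension $4$. By (2) and (3) its $\mathrm{TC}$ is at most $2+9-1=10$. The degree-$3$ cover from $\ker\chi$ is $T^2\times M_2'$ with $M_2'=(\tilde N\times S^1)/\ker\chi$ of dimension $3$, and its $\mathrm{TC}$ is at most $3+7-1=9$.

Theorem A with degrees $2,3$ and $2n=10$ gives $\mathrm{TC}(M)\le10<11$.

**Step 2: $n=6$.** Let $\Gamma=\pi_1(\Sigma_2)$ with surjections $\chi_2,\chi_3$ to $\mathbb Z/2,\mathbb Z/3$, acting on $T^4$ by $\rho_3^{\chi_3}\oplus(-1)^{\chi_2}I_2$, of determinant $1$. Then $M=(\tilde\Sigma_2\times T^4)/\Gamma$ is an oriented aspherical $6$-manifold. Its group $\mathbb Z^4\rtimes\Gamma$ has trivial center: $Z(\Gamma)=1$, and neither block has nonzero fixed vectors. The covers from $\ker\chi_2$ and $\ker\chi_3$, of degrees $2$ and $3$, are each a product of $T^2$ with a $4$-manifold, so their $\mathrm{TC}$ is at most $3+9-1=11\le12$. Theorem A gives $\mathrm{TC}(M)\le12<13$.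

**Step 3: from $n$ to $n+2$.** If $M$ is an example in dimension $n$, then $M\times\Sigma_2$ is oriented and aspherical, its fundamental group has center $1\times1$, and $\mathrm{TC}(M\times\Sigma_2)\le2n+5-1=2(n+2)$. Starting from $n=5,6$ this reaches every $n\ge5$ and proves Corollary A′. $\square$

For $n=2$ the conclusion of (a) does hold, as we saw in Section 1. The construction covers all $n\ge5$; the argument does not decide $n=3,4$.

## 6. Why a free action would settle (b), and where it is not free

We turn to lower bounds. Suppose $\mathrm{TC}(X)\le2n$. Lemma 1(i) gives a $G$-map $P\to J_{2n}$ into a complex of dimension $2n-1$, one less than $\dim X\times X$. We want to say that the fundamental class of $X\times X$ dies on the way. The right home for it is equivariant homology.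

**Definition (equivariant homology).** Let $F\to\mathbb Z$ be a free resolution by right $\mathbb Z[G]$-modules. For a pair of $G$-spaces, $H^G_*(Y,Z)=H_*\bigl(F\otimes_{\mathbb Z[G]}C_*(Y,Z;R)\bigr)$, with singular chains.

*Example.* If $Y=G/K$ is a discrete transitive $G$-set, then $H^G_*(Y)=H_*(K;R)$: stabilizers contribute their group homology.

For subcomplexes of $J$ we may use simplicial chains. The vertices of a simplex are ordered by index and $G$ preserves this order, so simplicial chains embed $G$-equivariantly and quasi-isomorphically into singular chains. We use three facts.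

1. There are long exact sequences of pairs, and $H^G_*(G\times_K(Y,Z))=H^K_*(Y,Z)$ for $K\le G$. (Here $C_*(G\times_K(Y,Z))=\mathbb Z[G]\otimes_{\mathbb Z[K]}C_*(Y,Z)$, and $F$ is also a free $\mathbb Z[K]$-resolution.)
2. If $Y$ is contractible, $H^G_*(Y)=H_*(G;R)$, naturally in $Y$ and compatibly with subgroups. For the free $G$-space $P$ we have $H^G_*(P)=H_*(X\times X;R)$, and $H^G_*(P)\to H^G_*(\mathrm{pt})=H_*(G;R)$ is induced by $\varphi\times\varphi$.
3. If $C_*(Y,Z)$ consists of free $R[G]$-modules and vanishes in degrees greater than $m$, then $H^G_i(Y,Z)=H_i(C_*(Y,Z)_G)=0$ for $i>m$. (For a free module $R[G]$ the map $F\otimes_{\mathbb Z[G]}R[G]=F\otimes R\to R$ is a quasi-isomorphism.)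

Let $\omega\in H^G_{2n}(J)=H_{2n}(G;R)$ be the image of $[X\times X]\in H^G_{2n}(P)$ under $P\to J_{2n}\subset J$. By fact 2 it does not depend on the map $P\to J_{2n}$:
$$\omega=\varphi_*[X]\times\varphi_*[X].\tag{5}$$

If $G$ acted freely on $J_{2n}$, then fact 3 would give $H^G_{2n}(J_{2n})=0$, hence $\omega=0$, and any case with $\omega\ne0$ would be finished. That proves too much: with $\varphi=\mathrm{id}$ and $X=T^n$ we have $\omega\ne0$ but $\mathrm{TC}(T^n)=n+1$. The failure is easy to see. An element $(a,b)$ fixes a simplex with labels $x_0,\dots,x_m$ exactly when $a=x_ibx_i^{-1}$ for all $i$, that is, when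
$$a=x_0bx_0^{-1}\quad\text{and}\quad b\text{ commutes with every }x_0^{-1}x_i.\tag{6}$$
For abelian $\pi$ every simplex has stabilizer $\Delta$. For a free product, however, centralizers are small. So we collect all simplices with nontrivial stabilizers in a subcomplex $S$ that is simple enough to compute with. The argument above then shows that $\omega$ comes from $H^G_{2n}(S)$ instead of being zero, and we must show that it cannot.

Can it fail to come from $S$? Take $X=M\#L$ with $\varphi_*[X]=[M]+[L]$ in $H_n(A)\oplus H_n(B)=H_n(A*B)$. Then
$$\omega=[M]\times[M]+[M]\times[L]+[L]\times[M]+[L]\times[L].$$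
The subgroup $A\times A$ will be a stabilizer in $S$, so $[M]\times[M]$ does come from $S$, and similarly $[L]\times[L]$. Only the mixed terms have a chance. We shall isolate one of them with the projection $p_A\times p_B\colon G\to A\times B$.

## 7. Centralizers in a free product and the pieces of $\pi$

Let $\pi=A*B$ with $A,B\ne1$, and let $T$ be its Bass–Serre tree. Its vertex stabilizers are the conjugates of $A$ and $B$, its edge stabilizers are trivial, and there are no inversions. An element fixing two distinct vertices fixes the path between them, hence an edge, so it is $1$. An element fixing no vertex is hyperbolic: it translates a unique line, its axis (Serre, *Trees*, I.6.4).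

For the axis $\ell$ of a hyperbolic element let $N_\ell$ be its setwise stabilizer. It acts faithfully on $\ell$, since an element fixing $\ell$ pointwise fixes an edge. So $N_\ell\le\mathrm{Aut}(\ell)\cong D_\infty$. Let $Z_\ell\cong\mathbb Z$ be its subgroup of translations. Elements of $N_\ell\setminus Z_\ell$ are reflections of $\ell$ and have order $2$, so $[N_\ell:Z_\ell]\le2$.

**Definition (the family $\mathcal Q$ and the pieces).** $\mathcal Q$ is the set of all vertex stabilizers and all $Z_\ell$. A *piece* is a left coset $xQ$ with $x\in\pi$, $Q\in\mathcal Q$. The set of pieces is $\mathcal P$.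

*Example.* In $\mathbb Z*\mathbb Z=\langle a\rangle*\langle b\rangle$ the conjugates of $\langle a\rangle$ and $\langle b\rangle$ are the vertex stabilizers, and the other maximal cyclic subgroups are the $Z_\ell$; for example, $\langle ab\rangle$ is the $Z_\ell$ of the axis of $ab$. The pieces are the left cosets of maximal cyclic subgroups.

**Step 1: three properties of $\mathcal Q$.**

**(Q1)** *For $b\ne1$, $C_\pi(b)\subset Q$ for some $Q\in\mathcal Q$.* If $b$ fixes a vertex, it fixes exactly one, and $C_\pi(b)$ fixes that vertex too. If $b$ is hyperbolic with axis $\ell$ and $c$ commutes with $b$, then $c\ell$ is the axis of $cbc^{-1}=b$, so $c\in N_\ell$. Elements of $D_\infty$ commuting with a nontrivial translation are translations, so $c\in Z_\ell$.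

**(Q2)** *Distinct $Q,Q'\in\mathcal Q$ meet trivially.* For stabilizers of distinct vertices this was shown above. Nontrivial elements of $Z_\ell$ have unbounded orbits, so they fix no vertex, and they have unique axis $\ell$.

**(Q3)** *Normalizers.* A vertex stabilizer $\pi_v$ is its own normalizer. If $g\pi_vg^{-1}=\pi_{gv}$ equals $\pi_v$, then $gv=v$, since stabilizers are nontrivial and those of distinct vertices meet trivially. Also $N(Z_\ell)=N_\ell$, since $gZ_\ell g^{-1}=Z_{g\ell}$. If $A$ and $B$ have no element of order $2$, then neither has $\pi$, because a finite-order element is not hyperbolic and so is conjugate into $A$ or $B$; in that case $N_\ell=Z_\ell$.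

**Step 2: how $G$ permutes the pieces.** A piece $xQ$ determines $Q$, as the set of all $y^{-1}z$ with $y,z\in xQ$. From
$$(a,b)\cdot xQ=axQb^{-1}=axb^{-1}\,(bQb^{-1})$$
we see that $G$ permutes pieces. The element $(x^{-1},1)$ carries $xQ$ to $Q$, and $(b,b)$ carries $Q$ to $bQb^{-1}$. So representatives of the $G$-orbits of pieces can be chosen among $A$, $B$ and certain $Z_\ell$. The stabilizer of the piece $Q$ is
$$\Gamma_Q=\{(a,b):\ b\in N(Q),\ ab^{-1}\in Q\}.\tag{7}$$

**Step 3: distinct pieces share at most one element.** If $y\ne z$ lie in $xQ\cap x'Q'$, then $xQ=yQ$, $x'Q'=yQ'$ and $1\ne y^{-1}z\in Q\cap Q'$. By (Q2), $Q=Q'$, and the pieces coincide.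

**Step 4: the subcomplex $S$.** For a piece $P'$ let $J(P')\subset J$ be the subcomplex of simplices with all labels in $P'$. It is the infinite join of the nonempty set $P'$, hence contractible. For $x\in\pi$, $J(\{x\})$, the subcomplex with all labels equal to $x$, is an infinite simplex, hence contractible. Put
$$J(P')_0=\bigsqcup_{x\in P'}J(\{x\}),\qquad S=\bigcup_{P'\in\mathcal P}J(P'),\qquad S_0=\bigsqcup_{x\in\pi}J(\{x\})\subset S .$$
Both $S$ and $S_0$ are $G$-invariant.

**Lemma 2.** Simplices of $J$ not in $S$ have trivial stabilizer.

**Proof.** Let $(a,b)\ne1$ stabilize, hence fix, a simplex with labels $x_0,\dots,x_m$. By (6), $b=1$ would force $a=1$, so $b\ne1$. Again by (6), all $x_0^{-1}x_i$ lie in $C_\pi(b)$, which is contained in some $Q\in\mathcal Q$ by (Q1). So all labels lie in the piece $x_0Q$, and the simplex is in $S$. $\square$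

## 8. The equivariant homology of $S$

**Lemma 3.** $H^G_{2n}(S)$ is generated by the images of $H^G_{2n}(S_0)=H_{2n}(\Delta;R)$ and of $H^{\Gamma_Q}_{2n}(J(Q))=H_{2n}(\Gamma_Q;R)$, with $Q$ over the orbit representatives.

**Step 1: the pair $(S,S_0)$ splits over pieces.** A simplex of $S$ not in $S_0$ has two distinct labels, so by Step 3 of Section 7 it lies in a unique $J(P')$. Therefore $C_*(S,S_0)=\bigoplus_{P'}C_*(J(P'),J(P')_0)$ as simplicial chains. As $G$ permutes the summands, fact 1 gives
$$H^G_*(S,S_0)=\bigoplus_QH^{\Gamma_Q}_*(J(Q),J(Q)_0),$$
the sum running over orbit representatives.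

**Step 2: for each $Q$, absolute classes surject onto relative ones.** The group $\Gamma_Q$ contains $Q\times1$, so it acts transitively on the set $Q$, and by (7) the stabilizer of $1$ is $\Delta N(Q)=\{(a,a):a\in N(Q)\}$. Hence $J(Q)_0=\Gamma_Q\times_{\Delta N(Q)}J(\{1\})$, and $H^{\Gamma_Q}_*(J(Q)_0)=H_*(\Delta N(Q);R)$. Since $J(Q)$ is contractible, the map to $H^{\Gamma_Q}_*(J(Q))=H_*(\Gamma_Q;R)$ is induced by the inclusion $\Delta N(Q)\subset\Gamma_Q$. It is split injective: for $(a,b)\in\Gamma_Q$ we have $a=(ab^{-1})b\in Q\,N(Q)=N(Q)$, so $(a,b)\mapsto a$ is a homomorphism $\Gamma_Q\to N(Q)$, and on $\Delta N(Q)$ it is an isomorphism. By injectivity in degree $2n-1$, the long exact sequence shows that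
$$H^{\Gamma_Q}_{2n}(J(Q))\to H^{\Gamma_Q}_{2n}(J(Q),J(Q)_0)\quad\text{is surjective.}$$

**Step 3: assemble.** Given $z\in H^G_{2n}(S)$, Steps 1 and 2 give $z'$ in the span of the images of the $H_{2n}(\Gamma_Q;R)$ with the same image as $z$ in $H^G_{2n}(S,S_0)$. Then $z-z'$ comes from $H^G_{2n}(S_0)$. Finally $S_0=G\times_\Delta J(\{1\})$, so $H^G_*(S_0)=H_*(\Delta;R)$. $\square$

## 9. The mixed class $\alpha\times\beta$: proof of Theorem B

Since $\alpha\otimes\beta\ne0$ and $n\ge1$, both $A$ and $B$ are nontrivial, so Sections 7 and 8 apply. By (2), $\mathrm{TC}(X)\le2n+1$. Suppose $\mathrm{TC}(X)\le2n$.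

**Step 1: $\omega$ comes from $S$.** Lemma 1(i) gives a $G$-map $P\to J_{2n}\subset J$, so $\omega$ is in the image of $H^G_{2n}(J_{2n})$. By Lemma 2, $C_*(J_{2n},J_{2n}\cap S)$ is free over $R[G]$, and it vanishes in degrees at least $2n$ because $\dim J_{2n}=2n-1$. By fact 3, $H^G_{2n}(J_{2n},J_{2n}\cap S)=0$. The map $H^G_{2n}(J_{2n})\to H^G_{2n}(J,S)$ factors through this group, so $\omega$ maps to $0$ in $H^G_{2n}(J,S)$. By exactness, $\omega$ lies in the image of $H^G_{2n}(S)\to H^G_{2n}(J)=H_{2n}(G;R)$.

**Step 2: project the generators of $H^G_{2n}(S)$ to $A\times B$.** Let $p=p_A\times p_B\colon G=\pi\times\pi\to A\times B$. By Künneth over the PID $R$, $\bigoplus_{i+j=2n}H_i(A;R)\otimes_RH_j(B;R)$ is a subgroup of $H_{2n}(A\times B;R)$. The generators of Lemma 3 map to $H_{2n}(G;R)$ through subgroup inclusions, so we check each subgroup.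

*The diagonal.* $H_{2n}(\Delta)=H_{2n}(A*B)$ is generated by the images of $H_{2n}(A)$ and $H_{2n}(B)$, as a classifying space of $A*B$ is a wedge of classifying spaces of $A$ and $B$. Since $p(a,a)=(a,1)$ for $a\in A$ and $p(b,b)=(1,b)$ for $b\in B$, the images under $p$ factor through $A\times1$ and $1\times B$.

*The vertex groups.* By (Q3) and (7), $\Gamma_A=A\times A$, and $p(a,a')=(a,1)$. Likewise $\Gamma_B=B\times B$, and $p(b,b')=(1,b')$. Again everything factors through $A\times1$ or $1\times B$.

*The axes.* For $Q=Z_\ell$ we claim $H_{2n}(\Gamma_Q;R)=0$. If $N_\ell=Z_\ell$, then $\Gamma_Q=Z_\ell\times Z_\ell\cong\mathbb Z^2$, and $2n\ge4$. Otherwise $\pi$ has an element of order $2$, so by (Q3) one of $A,B$ does, and the hypothesis says $2\in R^\times$. Then $\Gamma_Q$ contains $Z_\ell\times Z_\ell\cong\mathbb Z^2$ as the kernel of $(a,b)\mapsto b\in N_\ell/Z_\ell$, with index $2$. Multiplication by $2$ on $H_{2n}(\Gamma_Q;R)$ factors, by transfer, through $H_{2n}(\mathbb Z^2;R)=0$. Since $2$ is invertible, the group is $0$.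

Altogether,
$$p_*\omega\in H_{2n}(A)\otimes H_0(B)\ \oplus\ H_0(A)\otimes H_{2n}(B).\tag{8}$$

**Step 3: contradiction.** By (5), $p_*\omega=(p_A\varphi)_*[X]\times(p_B\varphi)_*[X]=\alpha\times\beta$. This is the element $\alpha\otimes\beta\ne0$ of the summand $H_n(A)\otimes H_n(B)$, which is a different summand from those in (8) as $n\ge1$. So $\mathrm{TC}(X)=2n+1$. $\square$

*Where $n\ge2$ is used.* Take $n=1$, $X=S^1$, $A=\langle a\rangle$, $B=\langle b\rangle$ infinite cyclic, and $\varphi(1)=ab$. Then $\alpha\otimes\beta\ne0$ but $\mathrm{TC}(S^1)=2$. What breaks is the vanishing for axes. For the axis $\ell$ of $ab$, $Z_\ell=\langle ab\rangle$, because translation lengths are even (the two vertex types are preserved) and $ab$ has translation length $2$. The map $p$ sends $((ab)^i,(ab)^j)$ to $(a^i,b^j)$, so the generator of $H_2(\Gamma_Q)=H_2(\mathbb Z^2)$ goes exactly to $\alpha\times\beta$.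

**Proof of Corollary B′.** Let $A=\pi_1(M)$, $B=\pi_1(L)$, $R=\mathbb Z$. These groups are torsion-free. Otherwise some $\mathbb Z/p$, $p$ prime, is the fundamental group of a cover of $M$ or $L$. This cover is a $K(\mathbb Z/p,1)$ and an $n$-manifold, so it has no homology above degree $n$, while $H_i(\mathbb Z/p;\mathbb Z)\ne0$ for all odd $i$. Let $\varphi$ be induced by the pinch map $M\#L\to M\vee L$; note $\pi_1(M\vee L)=A*B$. The composites $M\#L\to M$ and $M\#L\to L$ have degree $\pm1$, so up to sign $\alpha=[M]$ and $\beta=[L]$. By asphericity, $H_n(A)=H_n(M)=\mathbb Z$ and $H_n(B)=H_n(L)=\mathbb Z$, generated by these classes. Hence $\alpha\otimes\beta\ne0$, and Theorem B applies. For $n=2$ the map $\varphi$ is not an isomorphism, but that was not needed. $\square$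

In particular $\mathrm{TC}(T^3\#T^3)=7$, the case the cup products could not reach.

**Remark (further consequences, $n\ge2$, same pinch map).** (1) If $M,L$ are rationally essential oriented $n$-manifolds, that is, their fundamental classes are nonzero in $H_n(\pi_1;\mathbb Q)$, then $\mathrm{TC}(M\#L)=2n+1$, with any torsion allowed: take $R=\mathbb Q$. (2) If $M,L$ are $n$-dimensional lens spaces with fundamental group $\mathbb Z/p$, $p$ an odd prime and $n\ge3$ odd, then $\mathrm{TC}(M\#L)=2n+1$: take $R=\mathbb F_p$. The lens space is an $n$-skeleton of $B\mathbb Z/p$ with one cell in each dimension, and the boundary of the $(n+1)$-cell is $p$ times the $n$-cell. This is $0$ mod $p$, so the inclusion is injective on $H_n(\,\cdot\,;\mathbb F_p)$. Some hypothesis is needed: $L\#S^n=L$, so for instance $\mathrm{TC}(T^n\#S^n)=n+1$.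

## 10. Below the top value: transfer in stable homotopy

We now prove Theorem C. Write $J'=J_{k+1}(\pi)$, which is $(k-1)$-connected. If one repeats Section 4 with $J'$ and $k+1<2n$, the primary obstruction, in degree $k+1$, still behaves. But there are further obstructions up to degree $2n$; they depend on choices, and the choices made over the covers need not descend. So there is no single class to transfer. The way around this is that, in the range $k\ge n+1$, the existence of a $G$-map $P\to J'$ is governed by the vanishing of one element of an abelian group of stable maps.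

Let $\pi=\pi_1(M)$ and $\varphi=\mathrm{id}$. Then $P$ is, up to $G$-homotopy equivalence, a contractible free $G$-CW complex of dimension $2n$. Let $\mathcal S=\mathrm{Fun}(BG,\mathrm{Sp})$ be the stable category of spectra with $G$-action, in which equivalences are detected on underlying homotopy groups. For example, the equivariant map $P\to\mathrm{pt}$ induces an equivalence $\Sigma^\infty_+P\simeq\mathbb S$, where $\mathbb S$ is the sphere spectrum with trivial action. We use two textbook facts. Restriction $\mathrm{Res}_H$ to a subgroup has a left adjoint $\mathrm{Ind}_H$ and a right adjoint $\mathrm{CoInd}_H$; when $H$ has finite index, the canonical map $\mathrm{Ind}_H\to\mathrm{CoInd}_H$ is an equivalence, since on underlying spectra it is the map from a finite sum to a finite product over $G/H$. And for a based $G$-space $Y$, writing $Q=\Omega^\infty\Sigma^\infty$,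
$$[\mathbb S,\Sigma^\infty Y]_{\mathcal S}=[P,Q(Y)]^G,\tag{9}$$
because maps out of $\mathbb S$ are homotopy fixed points and $P$ is a model for $EG$.

Put $E=\mathrm{cofib}(\Sigma^\infty_+J'\to\mathbb S)$, and let $e\colon\mathbb S\to E$ be the canonical map.

**Step 1: an $H$-map $P\to J'$ makes $\mathrm{Res}_He$ vanish, for any $H\le G$.** Such a map gives an $H$-equivariant $\mathbb S\simeq\Sigma^\infty_+P\to\Sigma^\infty_+J'$, a section of $\Sigma^\infty_+J'\to\mathbb S$. The composite $\Sigma^\infty_+J'\to\mathbb S\to E$ is null. Precomposing with the section shows that $\mathrm{Res}_He$ is null.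

**Step 2: vanishing on subgroups of coprime indices implies $e=0$.** Let $H_1,\dots,H_r\le G$ have finite indices $D_i$ with gcd $1$ and $\mathrm{Res}_{H_i}e=0$ for all $i$. For $H$ of finite index $D$ let $\theta_H$ be the composite
$$E\to\mathrm{CoInd}_H\mathrm{Res}_HE\xleftarrow{\ \simeq\ }\mathrm{Ind}_H\mathrm{Res}_HE\to E$$
of the unit, the inverse of the canonical equivalence, and the counit. On underlying homotopy groups, with coset representatives $g_i$, the unit has components $g_i^{-1}x$ and the counit multiplies them by $g_i$ and adds, so $\theta_H(x)=\sum_ig_i(g_i^{-1}x)=Dx$. If $\mathrm{Res}_He=0$, then the composite of $e$ with the unit is $0$, being adjoint to $\mathrm{Res}_He$; hence $\theta_He=0$. Choose integers $u_i$ with $\sum u_iD_i=1$ and put $\Theta=\sum u_i\theta_{H_i}$. It induces the identity on $\pi_*E$, so it is an equivalence, while $\Theta e=0$. Therefore $e=0$.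

**Step 3: if $e=0$, there is a $G$-map $P\to J'$.** The cofiber of $J'_+\to S^0$ is the unreduced suspension $SJ'$, based at the south pole $\mathbf s$, with the non-base point of $S^0$ going to the north pole $\mathbf n$. So $E=\Sigma^\infty SJ'$. Both poles are fixed by $G$, and under (9) the classes $e$ and $0$ are the constant maps $P\to Q(SJ')$ at $\mathbf n$ and $\mathbf s$. Since $e=0$, there is a $G$-homotopy $P\times I\to Q(SJ')$ from $\mathbf n$ to $\mathbf s$.

First we destabilize. $SJ'$ is $k$-connected, so $SJ'\to Q(SJ')$ is $(2k+1)$-connected by Freudenthal. As $\dim(P\times I)=2n+1\le2k+1$ and $P$ is free, working through one cell of each $G$-orbit we can lift the homotopy to $SJ'$, relative to $P\times\partial I$ and up to homotopy. The lift is a $G$-map from $P$ to the space of paths in $SJ'$ from $\mathbf n$ to $\mathbf s$.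

Then we desuspend. The meridian map sends a point of $J'$ to the meridian through it, a path in $SJ'$ from $\mathbf n$ to $\mathbf s$. It is $G$-equivariant and, as $J'$ is $(k-1)$-connected, it is $(2k-1)$-connected by Blakers–Massey. Since $\dim P=2n\le2k-1$, which is where $k\ge n+1$ is used, the map from $P$ to the path space lifts up to $G$-homotopy to a $G$-map $P\to J'$.

**Step 4: conclusion.** Let $d_i$ be the degree of $M_i\to M$ and $H_i=\pi_1(M_i)\times\pi_1(M_i)$, of index $d_i^2$ in $G$; these indices have gcd $1$. By Lemma 1(i) there is an $H_i$-map $P\to J_{k+1}(\pi_1M_i)\subset J'$, so $\mathrm{Res}_{H_i}e=0$ by Step 1. Step 2 gives $e=0$, Step 3 a $G$-map $P\to J'=J_{k+1}$, and Lemma 1(ii) gives $\mathrm{TC}(M)\le k+1$. $\square$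

**Proof of Corollary C′.** The idea is to use many primes, so that in each cover almost the whole fiber torus splits off.

**Step 1: construction.** Let $r\ge2$, let $p_1,\dots,p_r$ be distinct primes, and let $N\ge2$ be an even common multiple of the $p_i-1$. (From here on $N$ is an integer.) Put $V_i=\mathbb Z[\zeta_{p_i}]^{N/(p_i-1)}\cong\mathbb Z^N$, where the generator of $\mathbb Z/p_i$ acts as multiplication by $\zeta_{p_i}$. For $p=3$ and $N=2$ this is a rank-$2$ block of order $3$ as in Section 5; for $p=2$ it is $-1$ on $\mathbb Z^N$. The determinant is $1$: for odd $p_i$ it is an element of $\{\pm1\}$ whose $p_i$-th power is $1$, and for $p_i=2$ it is $(-1)^N=1$. There are no nonzero fixed vectors, since $\zeta_{p_i}-1$ is a nonzero element of a domain. Let $\Gamma=\pi_1(\Sigma_2)$ with surjections $\chi_i\colon\Gamma\to\mathbb Z/p_i$, let $\Gamma$ act on $V=\bigoplus V_i$ through the $\chi_i$, and put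
$$M=\bigl(\tilde\Sigma_2\times(V\otimes\mathbb R)/V\bigr)/\Gamma,\qquad n=\dim M=rN+2 .$$
As in Section 5, $M$ is smooth, oriented and aspherical with $\pi_1(M)=V\rtimes\Gamma$. A central element lies in $V$ and is fixed by $\Gamma$, so each of its components in the $V_i$ is $0$. Hence $Z(\pi_1M)=1$.

**Step 2: the covers.** Let $M_i$ be the cover from $\bigcap_{j\ne i}\ker\chi_j$. The $p_j$ are coprime, so $\Gamma\to\prod_{j\ne i}\mathbb Z/p_j$ is onto, and the degree is $\prod_{j\ne i}p_j$. These degrees have gcd $1$, as $p_i$ does not divide the $i$-th one. Over $M_i$ all blocks $V_j$ with $j\ne i$ are fixed, so $M_i=T^{(r-1)N}\times M_i'$ with $\dim M_i'=N+2$. By (1), (2), (3),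
$$\mathrm{TC}(M_i)-1\le(r-1)N+2(N+2)=n+N+2 .$$

**Step 3: the estimate.** Theorem C with $k=n+N+2\ge n+1$ gives
$$\mathrm{TC}(M)-1\le n+N+2\le n\Bigl(1+\frac2r\Bigr),$$
since $\frac{N+2}{rN+2}\le\frac{2N}{rN}=\frac2r$. Choose $r\ge2/\varepsilon$.

**Step 4: optimality.** For every aspherical $n$-manifold $M$, $\mathrm{TC}(M)\ge\mathrm{cat}(M)$ (Farber, 2003), where $\mathrm{cat}$ is the non-reduced Lusternik–Schnirelmann category, and $\mathrm{cat}(M)=n+1$ (Eilenberg–Ganea). So $\mathrm{TC}(M)-1\ge n$. $\square$
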